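
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}
\theoremstyle{definition}
\newtheorem{example}{Example}
\newtheorem{remark}{Remark}

\title{Sup-norms of the eigenfunctions of the Gaussian kernel on an interval}


\begin{abstract}
Let $L$ be the integral operator on $L^2([-1,1])$ with kernel $e^{-(x-t)^2/2}$. We show that its $L^2$-normalized eigenfunctions are not uniformly bounded. If $\varphi_n$ belongs to the $(n+1)$-st eigenvalue, then $\|\varphi_n\|_\infty=\sqrt n+O(n^{-1/2})$, and this size is attained at the endpoints. The proof compares $\varphi_n$ with $p_n(x)e^{-x^2/2}$, where $p_n$ is the orthonormal polynomial of degree $n$ for the weight $e^{-x^2}$ on $[-1,1]$. The comparison rests on a factorization $L=AA^*$ in which $A$ is triangular with very rapidly decreasing rows. We also obtain a pointwise envelope for $\varphi_n$ and show that the $L^p$ norms of the eigenfunctions are bounded exactly for $p<4$.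
\end{abstract}

\section{The question and the answer}

Let $X=[-1,1]$ with Lebesgue measure. The Gaussian kernel $K(x,t)=e^{-|x-t|^2/2}$ defines the operator
\[
L_Kf(x)=\int_X K(x,t)f(t)\,dt
\]
on $L^2(X)$, which is compact, self-adjoint and positive. Let $\lambda_1\ge\lambda_2\ge\dots>0$ be its positive eigenvalues, counted with multiplicity, and let $\{\phi_j\}$ be a corresponding $L^2$-orthonormal system of continuous eigenfunctions. Put
\[
C_K=\sup_j\|\phi_j\|_\infty .
\]
\emph{Is $C_K$ finite?} The question is posed, as one whose answer is unknown, in \cite{source}.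

The number $C_K$ measures how well the eigenfunctions of a kernel imitate the trigonometric system: when it is finite, $\bigl\|\sum b_j\phi_j\bigr\|_\infty\le C_K\sum|b_j|$, so absolute summability of the coefficients gives uniform convergence. There exist $C^\infty$ Mercer kernels with $C_K=\infty$, so neither smoothness of the kernel nor fast decay of the eigenvalues guarantees $C_K<\infty$. Two simple cases suggest opposite answers for the Gaussian.

\emph{Translation invariance suggests boundedness.} A convolution kernel on a circle has bounded trigonometric eigenfunctions. The passage to an interval need not destroy this.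

\begin{example}\label{ex:exp}
Let $K(x,t)=e^{-|x-t|}$ on $[-1,1]$. If $u=L_Kf$ with $f$ continuous, splitting the integral at $t=x$ and differentiating twice gives $u''=u-2f$ and $u'(\pm1)=\mp u(\pm1)$. So an eigenfunction $f$ with eigenvalue $\lambda>0$ satisfies $f''=-\omega^2f$ with $\omega^2=2/\lambda-1$, and $f'(\pm1)=\mp f(\pm1)$. Here $\omega^2>0$, because $\lambda\le\max_x\int e^{-|x-t|}dt=2-2/e<2$. The condition at $-1$ determines $f$ up to a factor, so $\lambda$ is simple and $f$ is even or odd: up to a factor, $f=\cos\omega x$ with $\tan\omega=1/\omega$, or $f=\sin\omega x$ with $\tan\omega=-\omega$. From $\sin2\omega=2\tan\omega/(1+\tan^2\omega)$ we get in both cases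
\[
\int_{-1}^1f^2\,dx=1\pm\frac{\sin2\omega}{2\omega}=1+\frac1{1+\omega^2}\ge1 .
\]
Hence $C_K\le1$ for this kernel.
\end{example}

\emph{Polynomials suggest growth.} Consider $e^{-\kappa(x-t)^2/2}=e^{-\kappa x^2/2}e^{\kappa xt}e^{-\kappa t^2/2}$ with $\kappa$ very small. In $e^{\kappa xt}=1+\kappa xt+\frac12\kappa^2x^2t^2+\cdots$ each term is negligible against the preceding one. So one expects the eigenfunctions to be obtained, approximately, by orthogonalizing $1,x,x^2,\dots$, which gives the normalized Legendre polynomials $\hat P_n=\sqrt{n+\frac12}\,P_n$, with $\hat P_n(1)=\sqrt{n+\frac12}$.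

The second guess is right, for every $\kappa>0$: the separation of scales that small $\kappa$ produces for all degrees is produced by the factor $1/n!$ for high degrees. We therefore treat $K(x,t)=e^{-\kappa(x-t)^2/2}$ on $X$ with $\kappa>0$ fixed. The original question is $\kappa=1$; by scaling, $e^{-(x-t)^2/(2\sigma^2)}$ on an interval of length $2a$ is the case $\kappa=a^2/\sigma^2$.

\paragraph{Conventions.} We write $L=L_K$ and from now on \emph{number from} $n=0$: $\lambda_0\ge\lambda_1\ge\cdots>0$ are the positive eigenvalues (there are infinitely many, see Section~\ref{sec:mech}) and $\varphi_n=\phi_{n+1}$ the eigenfunctions. Functions are real; $\|\cdot\|$ and $\langle\cdot,\cdot\rangle$ refer to $L^2(X)$, and $|\cdot|$ also denotes the norm of $\ell^2$. $C,C_1,C_2,\dots$ and the implied constants in $O(\cdot)$ depend only on $\kappa$ (and on $p$ when $L^p$ norms are discussed); $C$ may change from line to line. Put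
\[
w(x)=e^{-\kappa x^2},\qquad \nu_m=\frac{(\kappa/4)^m}{m!}.
\]
Let $p_m$ be the polynomial of degree $m$ with positive leading coefficient $\gamma_m$ such that $(p_m)_{m\ge0}$ is orthonormal for $w\,dx$ on $[-1,1]$, and let $q_m=p_m\sqrt w$. Since $e^{-\kappa}\le w\le1$ and polynomials are dense in $L^2(X)$, $(q_m)_{m\ge0}$ is an orthonormal basis of $L^2(X)$. As $w$ is even, $q_m$ has parity $(-1)^m$. As the zeros of $p_m$ lie in $(-1,1)$, $q_m(1)>0$.

\begin{theorem}\label{thm:main}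
For every orthonormal system $(\varphi_n)$ of eigenfunctions as above there are signs $s_n\in\{\pm1\}$ such that
\[
\|\varphi_n-s_nq_n\|_\infty\le C\quad(n\ge1),\qquad\text{and}\qquad q_n(1)^2\ge n+\tfrac12-\kappa .
\]
Hence $|\varphi_n(1)|\ge\sqrt n-C$ for $n\ge1$, and $C_K=\infty$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
For large $n$ the number $\langle\varphi_n,q_n\rangle$ is nonzero; let $s_n$ be its sign. As $n\to\infty$:
\begin{enumerate}
\item[(i)] $C^{-1}\nu_n\le\lambda_n\le C\nu_n$. For all large $n$, $\lambda_n$ is simple and $\varphi_n$ has parity $(-1)^n$.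
\item[(ii)] $\|\varphi_n-s_nq_n\|\le C/n$ and $\|\varphi_n-s_nq_n\|_\infty\le Cn^{-1/2}$.
\item[(iii)] $\varphi_n(\pm1)^2=n+O(1)$ and $\|\varphi_n\|_\infty=\sqrt n+O(n^{-1/2})$.
\item[(iv)] $|\varphi_n(x)|\le C\min\{\sqrt{n+1},(1-x^2)^{-1/4}\}$ for all $n\ge0$; in particular $(\varphi_n)$ is uniformly bounded on compact subsets of $(-1,1)$. For $0<p\le\infty$, $\sup_n\|\varphi_n\|_{L^p}<\infty$ if and only if $p<4$; and $\|\varphi_n\|_{L^p}\asymp n^{1/2-2/p}$ for $4<p<\infty$.
\end{enumerate}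
\end{theorem}

In the original numbering, (iii) says $\|\phi_j\|_\infty=\sqrt j+O(j^{-1/2})$, since $\sqrt{j-1}=\sqrt j+O(j^{-1/2})$.

\paragraph{Outline.} With respect to the basis $(q_m)$ we have $L=AA^*$, where $A$ is upper triangular with superexponentially decreasing rows. This forces $\varphi_n$ to agree with $\pm q_n$ up to very small coefficients, the largest of which are those of $q_{n\pm2}$, of size $O(1/n)$. The value $q_n(1)\approx\sqrt n$ comes from one integration by parts. Theorem~\ref{thm:main} follows from these two elementary facts and is proved in Sections~\ref{sec:mech}--\ref{sec:main}. The envelope, the exact maximum and the $L^p$ norms need finer information on $q_n$ inside the interval, given in Sections~\ref{sec:sup} and~\ref{sec:Lp}.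

\section{A triangular factorization}\label{sec:mech}

Put $a_j(x)=(\kappa^j/j!)^{1/2}x^j\sqrt{w(x)}$. Expanding $e^{\kappa xt}$ gives
\[
K(x,t)=\sqrt{w(x)}\,e^{\kappa xt}\sqrt{w(t)}=\sum_{j\ge0}a_j(x)a_j(t),
\]
uniformly on $X\times X$, and $\sum_j\|a_j\|^2=\int_XK(x,x)\,dx=2$. So $A:\ell^2\to L^2(X)$, $Ab=\sum_jb_ja_j$, is Hilbert--Schmidt with $\|A\|^2\le2$; its adjoint is $A^*f=(\langle f,a_j\rangle)_j$, and $L=AA^*$. If $Lf=0$, then $|A^*f|^2=\langle Lf,f\rangle=0$, so $f\sqrt w$ is orthogonal to all polynomials and $f=0$. Thus $L$ is injective, and $(\varphi_n)_{n\ge0}$ is an orthonormal basis of $L^2(X)$.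

Let $W_m=\operatorname{span}\{a_0,\dots,a_{m-1}\}=\operatorname{span}\{q_0,\dots,q_{m-1}\}$, the space of polynomials of degree $<m$ times $\sqrt w$. Since $a_j\in W_{j+1}$, the matrix of $A$ in the basis $(q_i)$ is upper triangular. Its $m$-th diagonal entry is $\langle a_m,q_m\rangle=(\kappa^m/m!)^{1/2}/\gamma_m$, because $\int x^mp_mw\,dx=1/\gamma_m$. On $[-1,1]$ one expects $\gamma_m$ to be about $2^m$, so this entry should be about $\nu_m^{1/2}$, which decreases superexponentially.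

Small diagonal entries alone do not force the eigenvectors of $AA^*$ to be close to the basis vectors. But it is enough that, for every $m$, the rows from the $m$-th on together have norm $O(\nu_m^{1/2})$ and the leading $(m+1)\times(m+1)$ block has an inverse of norm $O(\nu_m^{-1/2})$; nothing else about the entries above the diagonal matters. The $2\times2$ case shows why.

\begin{example}\label{ex:two}
Let $A=\begin{pmatrix}\alpha&\beta\\0&\delta\end{pmatrix}$ with $\alpha,\delta>0$. Let $\varphi_0,\varphi_1$ be orthonormal eigenvectors of $AA^*$ with eigenvalues $\lambda_0\ge\lambda_1>0$, and $e_0,e_1$ the coordinate vectors. Then $|A^*\varphi_n|^2=\langle AA^*\varphi_n,\varphi_n\rangle=\lambda_n$.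

The last row is small: $|A^*e_1|=\delta$. Hence $\lambda_0|\langle\varphi_0,e_1\rangle|=|\langle A^*\varphi_0,A^*e_1\rangle|\le\lambda_0^{1/2}\delta$, and since $\lambda_0\ge|A^*e_0|^2\ge\alpha^2$, we get $|\langle\varphi_0,e_1\rangle|\le\delta/\alpha$.

The first basis vector has a preimage that is not large: $e_0=A(\alpha^{-1}e_0)$. Hence $|\langle\varphi_1,e_0\rangle|=\alpha^{-1}|\langle A^*\varphi_1,e_0\rangle|\le\lambda_1^{1/2}/\alpha$, and since $\lambda_1\le|A^*e_1|^2=\delta^2$, again $|\langle\varphi_1,e_0\rangle|\le\delta/\alpha$. The size of $\beta$ is irrelevant here.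
\end{example}

In general ``the last rows are small'' and ``the first vectors have preimages that are not large'' become hypotheses \eqref{U} and \eqref{P} below.

\begin{lemma}\label{lem:graded}
Let $G,H$ be real Hilbert spaces with norms $|\cdot|$ and $\|\cdot\|$, $A:G\to H$ compact, $L=AA^*$. Let $W_0\subset W_1\subset\cdots\subset H$ with $\dim W_m=m$, let $Q_m$ be the orthogonal projection onto $W_m$, and let $q_m$ be a unit vector in $W_{m+1}\cap W_m^\perp$. Suppose that, for some numbers $\nu_m>0$ and all $m\ge0$,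
\begin{gather}
\|(I-Q_m)A\|^2\le C_1\nu_m,\label{U}\\
\text{every }q\in W_{m+1}\text{ is }q=Ab\text{ with }|b|^2\le C_2\nu_m^{-1}\|q\|^2.\label{P}
\end{gather}
Then $L$ has infinitely many positive eigenvalues. Let $\lambda_0\ge\lambda_1\ge\cdots$ be these eigenvalues, counted with multiplicity, with orthonormal eigenvectors $\varphi_n$. Then
\begin{enumerate}
\item[(a)] $C_2^{-1}\nu_n\le\lambda_n\le C_1\nu_n$ for all $n$;
\item[(b)] $\langle\varphi_n,q_m\rangle^2\le C_1C_2\,\nu_m/\nu_n$ for $m>n$, and $\langle\varphi_n,q_m\rangle^2\le C_1C_2\,\nu_n/\nu_m$ for $m<n$.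
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We use the minimax principle: $\lambda_n$ is at most the supremum of $\langle Lf,f\rangle/\|f\|^2$ over any subspace of codimension $n$, and at least its minimum over any subspace of dimension $n+1$; if this minimum is positive, there are at least $n+1$ positive eigenvalues. On $W_n^\perp$, which has codimension $n$, \eqref{U} gives $\langle Lf,f\rangle=|A^*(I-Q_n)f|^2\le C_1\nu_n\|f\|^2$. For $q=Ab\in W_{n+1}$ as in \eqref{P},
\[
\|q\|^2=\langle A^*q,b\rangle\le|A^*q|\,(C_2/\nu_n)^{1/2}\|q\|,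
\]
so $\langle Lq,q\rangle=|A^*q|^2\ge(\nu_n/C_2)\|q\|^2$.

(b) Note that $|A^*\varphi_n|^2=\langle L\varphi_n,\varphi_n\rangle=\lambda_n$. If $m>n$, then $q_m=(I-Q_m)q_m$, so
\[
\lambda_n|\langle\varphi_n,q_m\rangle|=|\langle(I-Q_m)AA^*\varphi_n,q_m\rangle|\le(C_1\nu_m)^{1/2}\lambda_n^{1/2},
\]
and $\langle\varphi_n,q_m\rangle^2\le C_1\nu_m/\lambda_n\le C_1C_2\nu_m/\nu_n$. If $m<n$, write $q_m=Ab$ with $|b|^2\le C_2/\nu_m$; then $\langle\varphi_n,q_m\rangle^2=\langle A^*\varphi_n,b\rangle^2\le\lambda_nC_2/\nu_m\le C_1C_2\nu_n/\nu_m$.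
\end{proof}

\section{The two estimates for the Gaussian kernel}\label{sec:est}

We now verify \eqref{U} and \eqref{P} for $\nu_m=(\kappa/4)^m/m!$. It is essential that one sequence $\nu_m$ serves in both, with constants independent of $m$. For the nearest coefficients of equal parity, $m=n\pm2$, Lemma~\ref{lem:graded}(b) will give $\langle\varphi_n,q_m\rangle^2=O(n^{-2})$, so a loss of a factor $n^2$ in $C_1C_2$ would leave nothing. In particular one cannot simply bound $\|(I-Q_m)a_m\|$ by $\|a_m\|$: the square of the latter is of order $\kappa^m/(m!\,m)$, too large by an exponential factor. We use Chebyshev polynomials for \eqref{U} and Legendre polynomials for \eqref{P}.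

\begin{lemma}\label{lem:U}
$\tau_m:=\|(I-Q_m)A\|^2\le C_1\nu_m$ for all $m\ge0$.
\end{lemma}

\begin{proof}
Let $m\ge1$. We bound the operator norm by the Hilbert--Schmidt norm and use $w\le1\le(1-x^2)^{-1/2}$. Since $(I-Q_m)a_j=0$ for $j<m$,
\[
\tau_m\le\sum_{j\ge m}\|(I-Q_m)a_j\|^2\le\sum_{j\ge m}\frac{\kappa^j}{j!}\min_{\deg p<m}\int_{-1}^1\frac{(x^j-p)^2}{\sqrt{1-x^2}}\,dx .
\]
With $x=\cos\theta$ and $T_k(\cos\theta)=\cos k\theta$, the binomial expansion of $\bigl((e^{i\theta}+e^{-i\theta})/2\bigr)^j$ reads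
\[
x^j=2^{1-j}\sum_{0\le l<j/2}\binom jl T_{j-2l}(x)+\text{constant}.
\]
Take $p$ to be the part of degree $<m$; it contains the constant because $m\ge1$. The $T_k$ are orthogonal for $(1-x^2)^{-1/2}dx$, with $\int T_k^2(1-x^2)^{-1/2}dx=\pi/2$ for $k\ge1$. Hence
\[
\tau_m\le2\pi\sum_{j\ge m}\frac{(\kappa/4)^j}{j!}\sum_{0\le l\le(j-m)/2}\binom jl^2 .
\]
The term $j=m$, $l=0$ is $\nu_m$. The other terms compare as follows. Put $j=m+s$; then
\[
\ln\frac{j!}{m!}\ge\int_m^j\ln t\,dt=j\ln j-m\ln m-s\ge s\ln j-s,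
\qquad\text{i.e.}\qquad \frac{m!}{j!}\le\Bigl(\frac ej\Bigr)^s,
\]
while $\binom jl^2\le j^{2l}/(l!)^2$ with $2l\le s$. So the growth of the binomial coefficients is always compensated. Writing $s=2l+r$ with $r\ge0$ and using $j\ge m$,
\[
\tau_m\le2\pi\nu_m\sum_{l,r\ge0}\Bigl(\frac{\kappa e}4\Bigr)^{2l+r}\frac{j^{-r}}{(l!)^2}
\le2\pi\nu_m\sum_{l\ge0}\frac{(\kappa e/4)^{2l}}{(l!)^2}\sum_{r\ge0}\Bigl(\frac{\kappa e}{4m}\Bigr)^r ,
\]
where $j=m+2l+r$ in the first sum. For $m\ge\kappa e/2$ the last sum is at most $2$. The finitely many smaller $m$, and $m=0$, are covered by $\tau_m\le\|A\|^2\le2$ and a larger $C_1$.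
\end{proof}

\begin{lemma}\label{lem:P}
Every $q\in W_{m+1}$ is $q=Ab$ with $b$ supported on $\{0,\dots,m\}$ and $|b|^2\le C_2\nu_m^{-1}\|q\|^2$.
\end{lemma}

\begin{proof}
Let $q=p\sqrt w$ with $p=\sum_{j\le m}c_jx^j$. By the definition of $a_j$, $q=Ab$ with $b_j=c_j(j!\,\kappa^{-j})^{1/2}$, so $|b|^2=N(p)^2$ for the norm
\[
N(p)^2:=\sum_jj!\,\kappa^{-j}c_j^2 .
\]
To compare $N(p)$ with $\|q\|$, expand $p=\sum_{i\le m}d_i\hat P_i$ in normalized Legendre polynomials. The triangle inequality and Cauchy--Schwarz give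
\[
N(p)^2\le\sum_{i\le m}d_i^2\ \sum_{i\le m}N(\hat P_i)^2,\qquad \sum_{i\le m}d_i^2=\int_{-1}^1p^2\,dx\le e^\kappa\|q\|^2 .
\]
From $P_i=2^{-i}\sum_{0\le l\le i/2}(-1)^l\binom il\binom{2i-2l}ix^{i-2l}$,
\[
N(\hat P_i)^2=(i+\tfrac12)\,4^{-i}\sum_{0\le l\le i/2}\binom il^2\binom{2i-2l}i^2(i-2l)!\,\kappa^{2l-i} .
\]
Three bounds suffice. First,
\[
\binom{2i-2l}i\Big/\binom{2i}i=\prod_{k=0}^{2l-1}\frac{i-k}{2i-k}\le4^{-l}.
\]
Second, $\binom{2i}i\le4^i(2i+1)^{-1/2}$: this holds for $i=0$, and the step from $i$ to $i+1$ multiplies the left side by $4\frac{2i+1}{2i+2}$ and the right side by $4\bigl(\frac{2i+1}{2i+3}\bigr)^{1/2}$, while $(2i+1)(2i+3)\le(2i+2)^2$. Third,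
\[
\binom il^2(i-2l)!=\frac{i!}{(l!)^2}\cdot\frac{i!\,(i-2l)!}{((i-l)!)^2}=\frac{i!}{(l!)^2}\prod_{k=0}^{l-1}\frac{i-k}{i-l-k}\le\frac{i!}{(l!)^2}\,4^l ,
\]
since each factor $1+\frac l{i-l-k}$ decreases in $i\ge2l$, and at $i=2l$ the product is $\binom{2l}l\le4^l$. Together,
\[
N(\hat P_i)^2\le(i+\tfrac12)4^{-i}\,\frac{16^i}{2i+1}\,\kappa^{-i}\,i!\sum_l16^{-l}4^l\frac{\kappa^{2l}}{(l!)^2}
=\frac12\Bigl(\frac4\kappa\Bigr)^ii!\sum_l\frac{(\kappa^2/4)^l}{(l!)^2}\le C\nu_i^{-1}.
\]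
Finally $\sigma_m=\sum_{i\le m}\nu_m/\nu_i$ satisfies $\sigma_m=1+\frac\kappa{4m}\sigma_{m-1}$ for $m\ge1$, hence is bounded, so $\sum_{i\le m}\nu_i^{-1}\le C\nu_m^{-1}$.
\end{proof}

So Lemma~\ref{lem:graded} applies to the Gaussian kernel with $\nu_m=(\kappa/4)^m/m!$. It gives the eigenvalue bounds of Theorem~\ref{thm:sharp}(i) and, with
\[
c_m=c_m^{(n)}:=\langle\varphi_n,q_m\rangle,
\]
the bounds $|c_m|\le C(\nu_m/\nu_n)^{1/2}$ for $m>n$ and $|c_m|\le C(\nu_n/\nu_m)^{1/2}$ for $m<n$.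

\section{Unboundedness}\label{sec:main}

\subsection{Summing the coefficients}

The bounds above give $|c_{n\pm1}|=O(n^{-1/2})$ and $|c_{n\pm2}|=O(n^{-1})$. For large $n$ the coefficients $c_{n\pm1}$ vanish by symmetry, which improves every later error term.

\begin{lemma}\label{lem:sums}
There is $n_0\ge2$, depending only on $\kappa$, such that for $n\ge n_0$ the eigenvalue $\lambda_n$ is simple, $c_n\ne0$, $\varphi_n$ has parity $(-1)^n$, and
\begin{equation}\label{sums}
\sum_{m\ne n}(m+1)^\rho|c_m|\le Cn^{\rho-1}\quad(0\le\rho\le1),\qquad 1-|c_n|\le Cn^{-2}.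
\end{equation}
\end{lemma}

\begin{proof}
Put $S_0=0$ and $S_n=\sum_{s=1}^n(\nu_n/\nu_{n-s})^{1/2}$. Splitting off $(\nu_n/\nu_{n-1})^{1/2}=(\kappa/4n)^{1/2}$ from each term gives
\[
S_n=\Bigl(\frac\kappa{4n}\Bigr)^{1/2}(1+S_{n-1})\qquad(n\ge1).
\]
So $S_n$ is bounded, and then $S_n\le Cn^{-1/2}$. On the other side, $\nu_{n+s}/\nu_n\le h^{2s}$ with $h=(\kappa/4(n+1))^{1/2}$, and $h\le\frac12$ for $n\ge\kappa$. Hence $\sum_{m\ne n}|c_m|\le C(S_n+\sum_{s\ge1}h^s)\le Cn^{-1/2}$ for $n\ge\max(1,\kappa)$, and since $\sum_mc_m^2=1$ it follows that $c_n\ne0$ for large $n$.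

By Lemma~\ref{lem:graded}(a), $\lambda_{n+1}/\lambda_n\le C\nu_{n+1}/\nu_n\to0$, so $\lambda_n$ is simple for large $n$. As $L$ commutes with $f(x)\mapsto f(-x)$, such a $\varphi_n$ is even or odd. Since $\langle\varphi_n,q_n\rangle\ne0$ and $q_n$ has parity $(-1)^n$, so does $\varphi_n$. Consequently $c_m=0$ whenever $m-n$ is odd.

Thus only $m=n\pm s$ with $s\ge2$ contribute to \eqref{sums}. For $m<n$ we have $(m+1)^\rho\le(n+1)^\rho$ and
\[
\sum_{s=2}^n\Bigl(\frac{\nu_n}{\nu_{n-s}}\Bigr)^{1/2}=\Bigl(\frac{\nu_n}{\nu_{n-2}}\Bigr)^{1/2}(1+S_{n-2})\le\frac Cn .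
\]
For $m=n+s$ we have $(m+1)^\rho\le(n+1)^\rho(s+1)$ and, for $h\le\frac12$,
\[
\sum_{s\ge2}(s+1)h^s\le h^2\sum_{i\ge0}(i+3)2^{-i}=8h^2\le\frac Cn .
\]
This proves the first bound. With $\rho=0$ it gives $1-|c_n|\le1-c_n^2=\sum_{m\ne n}c_m^2\le\bigl(\sum_{m\ne n}|c_m|\bigr)^2\le Cn^{-2}$.
\end{proof}

\subsection{The value at the endpoint}

For Legendre polynomials the value at $1$ can be read off by integrating $(x\hat P_m^2)'$: since $x\hat P_m'=m\hat P_m+(\text{lower degree})$,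
\[
2\hat P_m(1)^2=\int_{-1}^1(x\hat P_m^2)'\,dx=1+2\int_{-1}^1\hat P_m\,x\hat P_m'\,dx=1+2m .
\]
The same computation works with the weight.

\begin{lemma}\label{lem:end}
\begin{enumerate}
\item[(a)] $q_m(\pm1)^2=m+\frac12-\kappa\int x^2q_m^2\,dx\in[m+\frac12-\kappa,\,m+\frac12]$.
\item[(b)] $\|q_m\|_\infty\le e^{\kappa/2}(m+1)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $p_m^2w$ is even and $w'=-2\kappa xw$,
\[
2q_m(1)^2=\int_{-1}^1(x\,p_m^2w)'\,dx=1+2\int_{-1}^1xp_m'\,p_mw\,dx-2\kappa\int_{-1}^1x^2p_m^2w\,dx .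
\]
Again $xp_m'=mp_m+(\text{lower degree})$, so the middle integral is $m$. Finally $0\le\int x^2q_m^2\,dx\le1$.

(b) Write $p_m=\sum_{i\le m}d_i\hat P_i$. Since $|P_i|\le1$ on $[-1,1]$,
\[
p_m(x)^2\le\sum_{i\le m}d_i^2\sum_{i\le m}(i+\tfrac12)=\tfrac12(m+1)^2\int_{-1}^1p_m^2\,dt\le\tfrac12(m+1)^2e^\kappa ,
\]
and $|q_m|\le|p_m|$.
\end{proof}

The crude bound (b) is far from the truth inside the interval, but because the coefficients of $\varphi_n$ are so concentrated it suffices for Theorem~\ref{thm:main}.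

\subsection{Proof of Theorem~\ref{thm:main}, and what comes with it}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n\ge n_0$. By \eqref{sums} with $\rho=1$ and Lemma~\ref{lem:end}(b), $\sum_mc_mq_m$ converges uniformly. Its sum equals $\varphi_n$ almost everywhere, hence everywhere, because $\varphi_n=\lambda_n^{-1}L\varphi_n$ is continuous. With $s_n=\operatorname{sign}c_n$,
\begin{equation}\label{diff}
|\varphi_n(x)-s_nq_n(x)|\le\sum_{m\ne n}|c_m||q_m(x)|+(1-|c_n|)|q_n(x)|\qquad(x\in X).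
\end{equation}
By Lemma~\ref{lem:end}(b) and \eqref{sums} with $\rho=1$ the right side is at most $C+Cn^{-2}(n+1)\le C$. For each of the finitely many $n$ with $1\le n<n_0$, take any sign $s_n$ and note that $\|\varphi_n\|_\infty=\lambda_n^{-1}\|L\varphi_n\|_\infty\le\sqrt2\,\lambda_n^{-1}$, whatever the choice of eigenfunction, while $\|q_n\|_\infty$ is bounded by Lemma~\ref{lem:end}(b); enlarge $C$.

The lower bound for $q_n(1)^2$ is Lemma~\ref{lem:end}(a). Hence, for $n\ge\kappa$,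
\[
|\varphi_n(1)|\ge(n+\tfrac12-\kappa)^{1/2}-C\ge\sqrt{n-\kappa}-C\ge\sqrt n-\sqrt\kappa-C ,
\]
and for $n<\kappa$ the bound $|\varphi_n(1)|\ge\sqrt n-\sqrt\kappa-C$ is trivial. So $C_K=\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(i)}, of the first half of \textup{(ii)}, and of the endpoint values in \textup{(iii)}]
Part (i), and $c_n\ne0$ for large $n$, are contained in Lemmas~\ref{lem:graded} and~\ref{lem:sums}. For the $L^2$ estimate, $\|\varphi_n-s_nq_n\|\le\sum_{m\ne n}|c_m|+(1-|c_n|)\le C/n$. At $x=\pm1$ we have $|q_m(x)|\le\sqrt{m+1}$ by Lemma~\ref{lem:end}(a), so \eqref{diff}, \eqref{sums} with $\rho=\frac12$, and $q_n(1)>0$ give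
\begin{equation}\label{endpt}
|\varphi_n(\pm1)|=q_n(1)+O(n^{-1/2}),\qquad q_n(1)=\sqrt{n+O(1)}=\sqrt n+O(n^{-1/2}).
\end{equation}
Squaring, $\varphi_n(\pm1)^2=n+O(1)$.
\end{proof}

\begin{remark}
Translation invariance plays no role in this proof. What counts is that \eqref{U} and \eqref{P} hold with $\nu_{n+1}/\nu_n\to0$, which separates the degrees. In Example~\ref{ex:exp} the eigenvalues are $2/(1+\omega^2)$, with $\omega$ running through the positive roots of $\tan\omega=1/\omega$ and $\tan\omega=-\omega$. The ratio of consecutive eigenvalues tends to $1$, there is no such separation, and the eigenfunctions stay bounded.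
\end{remark}

\section{The maximum of $|\varphi_n|$}\label{sec:sup}

What is missing is control of $q_n$ inside the interval: the bound $O(n)$ of Lemma~\ref{lem:end}(b) must be improved to $O(\sqrt n)$, and then to $q_n(1)+O(n^{-1/2})$. Both follow by expressing $p_m$ through two neighboring Legendre polynomials, an argument of Korous. We recall, for $x\in[-1,1]$ and $k,n\ge0$:
\begin{gather}
P_k(1)=1,\qquad |P_k(x)|\le1,\qquad |P_k'(x)|\le\tfrac12k(k+1),\label{leg1}\\
P_{n+1}'-xP_n'=(n+1)P_n,\qquad xP_{n+1}'-P_n'=(n+1)P_{n+1},\label{leg2}\\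
(1-x^2)^{1/4}|\hat P_k(x)|\le1.\label{leg3}
\end{gather}
The last bound is Bernstein's inequality $(\sin\theta)^{1/2}|P_k(\cos\theta)|\le(2/\pi k)^{1/2}$, $k\ge1$ \cite[Thm.~7.3.3]{szego}, together with $\frac2{\pi k}(k+\frac12)\le\frac3\pi<1$; for $k=0$, $\hat P_0=1/\sqrt2$.

\begin{lemma}\label{lem:korous}
\begin{enumerate}
\item[(a)] $w\,p_m=\alpha_m\hat P_m+\eta_m\hat P_{m+1}$ on $[-1,1]$, where $\alpha_m,\eta_m$ are bounded and Lipschitz on $[-1,1]$ with constants depending only on $\kappa$.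
\item[(b)] $|q_m(x)|\le C_3\min\{\sqrt{m+1},(1-x^2)^{-1/4}\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $K_m(x,t)=\sum_{k\le m}\hat P_k(x)\hat P_k(t)$, so that $p(x)=\int p(t)K_m(x,t)\,dt$ for $\deg p\le m$. Multiplying the formula for $p_m$ by $w(x)$ and moving the weight under the integral,
\[
w(x)p_m(x)=\int p_m(t)w(t)K_m(x,t)\,dt+\int p_m(t)\bigl(w(x)-w(t)\bigr)K_m(x,t)\,dt .
\]
In the first integral $p_mw$ is orthogonal to all polynomials of degree $<m$, so only the leading term $g_m\hat P_m(x)t^m$ of $K_m(x,t)$ in $t$ counts, where $g_m$ is the leading coefficient of $\hat P_m$. Since $\int t^mp_mw\,dt=1/\gamma_m$, the integral equals $\frac{g_m}{\gamma_m}\hat P_m(x)$. Moreover $\frac{g_m}{\gamma_m}=\int\hat P_mp_mw\,dt\in(0,1]$ by Cauchy--Schwarz and $w\le1$. For the second integral, the Christoffel--Darboux formula says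
\[
K_m(x,t)=\beta_m\frac{\hat P_{m+1}(x)\hat P_m(t)-\hat P_m(x)\hat P_{m+1}(t)}{x-t},\qquad\beta_m=\frac{m+1}{\sqrt{(2m+1)(2m+3)}}<1 .
\]
The denominator is absorbed by the smoothness of $w$: put
\[
d(x,t)=\frac{w(x)-w(t)}{x-t}=\int_0^1w'(t+s(x-t))\,ds .
\]
This proves the representation, with
\[
\alpha_m(x)=\frac{g_m}{\gamma_m}-\beta_m\int p_m(t)\,d(x,t)\hat P_{m+1}(t)\,dt,\qquad
\eta_m(x)=\beta_m\int p_m(t)\,d(x,t)\hat P_m(t)\,dt .
\]
Since $|d|\le\sup|w'|$, $|\partial_xd|\le\sup|w''|$ and $\int p_m^2\,dt\le e^\kappa$, Cauchy--Schwarz bounds these functions and their derivatives uniformly in $m$.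

(b) $|q_m|=w^{-1/2}|wp_m|\le e^{\kappa/2}(|\alpha_m||\hat P_m|+|\eta_m||\hat P_{m+1}|)$. Use $|\hat P_k|\le\sqrt{k+\frac12}$ and \eqref{leg3}.
\end{proof}

\begin{proof}[Proof of the second half of Theorem~\ref{thm:sharp}\textup{(ii)} and of the envelope in \textup{(iv)}]
Insert Lemma~\ref{lem:korous}(b) into \eqref{diff} and use \eqref{sums} with $\rho=\frac12$: $\|\varphi_n-s_nq_n\|_\infty\le Cn^{-1/2}+Cn^{-2}\sqrt{n+1}\le Cn^{-1/2}$. Likewise, for $n\ge n_0$,
\[
|\varphi_n(x)|\le\sum_m|c_m||q_m(x)|\le C_3\min\Bigl\{\sum_m|c_m|\sqrt{m+1},\,(1-x^2)^{-1/4}\sum_m|c_m|\Bigr\},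
\]
where, by \eqref{sums}, $\sum_m|c_m|\le C$ and $\sum_m|c_m|\sqrt{m+1}\le C\sqrt{n+1}$. For the finitely many $n<n_0$ use $\|\varphi_n\|_\infty\le\sqrt2\,\lambda_n^{-1}$ and $\min\{\sqrt{n+1},(1-x^2)^{-1/4}\}\ge1$.
\end{proof}

By Lemma~\ref{lem:korous}(b), $|q_n|$ can only be of size $\sqrt n$ where $1-x^2=O(n^{-2})$. Near $x=1$ this means that the two Legendre polynomials in Lemma~\ref{lem:korous}(a) nearly coincide and the coefficients are nearly constant, so $q_n$ is nearly a multiple of $\hat P_n$, whose maximum is at $x=1$.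

\begin{lemma}\label{lem:near}
Put $\omega_n=w(1)^{-1/2}(\alpha_n(1)+\eta_n(1))$. Then $\omega_n\sqrt{n+\frac12}=q_n(1)+O(n^{-1/2})$, so $\omega_n\to1$. For fixed $S\ge1$ and $n\ge1$,
\begin{equation}\label{near}
q_n(x)=\omega_n\hat P_n(x)+O_S(n^{-1/2})\qquad\text{for }x\in[-1,1],\ 1-x\le S^2/n^2 .
\end{equation}
\end{lemma}

\begin{proof}
Subtracting the two identities \eqref{leg2} gives $(n+1)(P_n-P_{n+1})=(1-x)(P_n'+P_{n+1}')$. By \eqref{leg1}, $|P_n'+P_{n+1}'|\le(n+1)^2$, so $|P_n-P_{n+1}|\le(n+1)(1-x)=O_S(1/n)$. As $\sqrt{n+\frac32}-\sqrt{n+\frac12}=O(n^{-1/2})$, this gives $|\hat P_{n+1}-\hat P_n|=O_S(n^{-1/2})$. Now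
\[
q_n=w^{-1/2}(\alpha_n+\eta_n)\hat P_n+w^{-1/2}\eta_n(\hat P_{n+1}-\hat P_n).
\]
The last term is $O_S(n^{-1/2})$. In the first, the factor $w^{-1/2}(\alpha_n+\eta_n)$ is Lipschitz uniformly in $n$, so it differs from $\omega_n$ by $O(1-x)=O_S(n^{-2})$, and $|\hat P_n|\le\sqrt{n+\frac12}$. This proves \eqref{near}. At $x=1$, with $S=1$, it reads $q_n(1)=\omega_n\sqrt{n+\frac12}+O(n^{-1/2})$, and $\omega_n\to1$ by \eqref{endpt}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(iii)}, sup-norm]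
By \eqref{endpt} and (ii) it remains to show $\|q_n\|_\infty\le q_n(1)+O(n^{-1/2})$. As $|q_n|$ is even, let $x=\cos\theta\in[0,1]$, and fix $S\ge1$ with $C_3/\sqrt S\le\frac12$. If $\sin\theta\ge S/n$, Lemma~\ref{lem:korous}(b) gives $|q_n(x)|\le C_3(\sin\theta)^{-1/2}\le\frac12\sqrt n<q_n(1)$ for large $n$. If $\sin\theta\le S/n$, then $1-x\le1-x^2\le S^2/n^2$, and by Lemma~\ref{lem:near}, as $\omega_n>0$ for large $n$,
\[
|q_n(x)|\le\omega_n\sqrt{n+\tfrac12}+O(n^{-1/2})=q_n(1)+O(n^{-1/2}). \qedhere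
\]
\end{proof}

\section{$L^p$ norms}\label{sec:Lp}

It remains to prove the statements on $L^p$ norms in Theorem~\ref{thm:sharp}(iv). Away from $p=4$ they follow from the envelope and Lemma~\ref{lem:near}; the critical exponent needs the oscillatory asymptotics of $P_n$.

\paragraph{The case $0<p<4$.} By the envelope, $\|\varphi_n\|_p^p\le C\int_{-1}^1(1-x^2)^{-p/4}dx<\infty$.

\paragraph{The case $4<p<\infty$.} The envelope is even in $x$. Split its integral over $[0,1]$ at $u=1-x=n^{-2}$. Since $1-x^2\ge u$,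
\[
\|\varphi_n\|_p^p\le C\Bigl(n^{-2}(n+1)^{p/2}+\int_{n^{-2}}^1u^{-p/4}\,du\Bigr)\le Cn^{p/2-2}\qquad(n\ge1).
\]
Conversely, on $[1-\frac1{2n^2},1]$ the derivative bound in \eqref{leg1} gives $P_n(x)\ge1-(1-x)\frac{n(n+1)}2\ge1-\frac{n+1}{4n}\ge\frac12$. So Lemma~\ref{lem:near} with $S=1$ yields $q_n(x)\ge\frac12q_n(1)-O(n^{-1/2})$ there for large $n$. By (ii), $|\varphi_n|\ge c\sqrt n$ on this interval for large $n$, and $\|\varphi_n\|_p^p\ge c_p\,n^{p/2-2}$.

\paragraph{The case $p=\infty$.} This is part (iii).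

\paragraph{The case $p=4$.} We show $\|\varphi_n\|_4\to\infty$. For $\frac1n\le\theta\le\frac\pi2$ we have \cite[Thm.~8.21.13, $\alpha=\beta=0$]{szego}
\begin{equation}\label{osc}
\hat P_n(\cos\theta)=\Bigl(\frac2{\pi\sin\theta}\Bigr)^{1/2}\Bigl[\cos\bigl((n+\tfrac12)\theta-\tfrac\pi4\bigr)+O\Bigl(\frac1{n\theta}\Bigr)\Bigr].
\end{equation}
Replacing $n$ by $n+1$ changes the cosine by $O(\theta)$, so $\hat P_{n+1}-\hat P_n=O\bigl((\sin\theta)^{-1/2}(\theta+\frac1{n\theta})\bigr)$. As in the proof of Lemma~\ref{lem:near},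
\[
q_n-\omega_n\hat P_n=\bigl(w^{-1/2}(\alpha_n+\eta_n)-\omega_n\bigr)\hat P_n+w^{-1/2}\eta_n(\hat P_{n+1}-\hat P_n).
\]
The first factor is $O(1-x)=O(\theta^2)=O(\theta)$, and $\hat P_n=O((\sin\theta)^{-1/2})$ by \eqref{leg3}. With \eqref{osc} and the boundedness of $\omega_n$ we obtain
\[
q_n(\cos\theta)=\omega_n\Bigl(\frac2{\pi\sin\theta}\Bigr)^{1/2}\cos\bigl((n+\tfrac12)\theta-\tfrac\pi4\bigr)+O\Bigl((\sin\theta)^{-1/2}\bigl(\theta+\tfrac1{n\theta}\bigr)\Bigr).
\]
Now $(a+b)^4\ge\frac18a^4-b^4$ (from $a^4\le8((a+b)^4+b^4)$), $dx=-\sin\theta\,d\theta$, $\frac2\pi\theta\le\sin\theta\le\theta$, and $\omega_n\to1$. Hence, for large $n$,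
\[
\int_{-1}^1q_n^4\,dx\ge c\int_{1/n}^{\pi/2}\cos^4\bigl((n+\tfrac12)\theta-\tfrac\pi4\bigr)\frac{d\theta}\theta-C\int_{1/n}^{\pi/2}\Bigl(\theta+\frac1{n\theta}\Bigr)^4\frac{d\theta}\theta .
\]
The last integral is at most $8\int_0^{\pi/2}\theta^3\,d\theta+8n^{-4}\int_{1/n}^\infty\theta^{-5}\,d\theta=O(1)$. In the first, use $\cos^4y=\frac38+\frac12\cos2y+\frac18\cos4y$. The constant contributes $\frac38\log\frac{\pi n}2$. For $N=2n+1$ or $4n+2$ and a constant phase $\psi$, one integration by parts gives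
\[
\int_{1/n}^{\pi/2}\cos(N\theta+\psi)\frac{d\theta}\theta=\Bigl[\frac{\sin(N\theta+\psi)}{N\theta}\Bigr]_{1/n}^{\pi/2}+\frac1N\int_{1/n}^{\pi/2}\sin(N\theta+\psi)\frac{d\theta}{\theta^2}=O\Bigl(\frac nN\Bigr)=O(1).
\]
Therefore $\|q_n\|_4^4\ge c'\log n-C'$. Since $\|\varphi_n-s_nq_n\|_4\le2^{1/4}\|\varphi_n-s_nq_n\|_\infty=O(n^{-1/2})$, also $\|\varphi_n\|_4\to\infty$. This completes the proof of Theorem~\ref{thm:sharp}. \qed

\begin{thebibliography}{9}
\bibitem{source} \emph{The Covering Number In LearningTheory$^1$}, \texttt{https://github.com/crowlogic/papers}.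
\bibitem{szego} Szeg\H{o}, \emph{Orthogonal Polynomials}.
\end{thebibliography}

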